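\title{Simple higher-rank graph $C^*$-algebras are purely infinite or stably finite}

\begin{abstract}
We prove that a simple $C^*$-algebra of a row-finite $k$-graph with no sources is either purely infinite or stably finite, as conjectured by Astrid an Huef. Without any simplicity or aperiodicity assumption, every vertex projection is either properly infinite or the unit of a corner that has a tracial state. The main step is a division argument. If $n+1$ copies of a vertex projection fit into $n$ copies, then iteration fits $2^jn$ copies into $n$ copies using only $O(j^k)$ degree shifts; exponential growth beats polynomial growth, so one can divide by $n$ and round down. The same argument gives a dichotomy for projections of an AF algebra in its crossed product by a group of subexponential growth.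
\end{abstract}

\section{Introduction}

\subsection*{Higher-rank graphs and their algebras}

Throughout, $\mathbb{N}=\{0,1,2,\dots\}$, the sets $\mathbb{N}^k\subset\mathbb{Z}^k$ carry the coordinatewise order, $e_1,\dots,e_k$ is the standard basis, and $m\vee n$ is the coordinatewise maximum.

Let $k\ge1$. A \emph{$k$-graph} is a countable small category $\Lambda$ with a functor $d\colon\Lambda\to\mathbb{N}^k$, the \emph{degree}, that has the \emph{factorization property}: whenever $d(\lambda)=m+n$ with $m,n\in\mathbb{N}^k$, there are unique $\mu,\nu\in\Lambda$ with $d(\mu)=m$, $d(\nu)=n$ and $\lambda=\mu\nu$. We call $\mu$ the \emph{initial segment} of degree $m$ of $\lambda$. Put $\Lambda^n=d^{-1}(n)$. The set $\Lambda^0$ is identified with the set of objects, called \emph{vertices}; morphisms are called \emph{paths}, and a path $\lambda\colon u\to v$ has source $s(\lambda)=u$ and range $r(\lambda)=v$. We write $v\Lambda^n$ for the set of paths of degree $n$ with range $v$, and we use $v\Lambda$, $\Lambda^nw$, and $U\Lambda^n$ for $U\subset\Lambda^0$, in the same way. For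 $k=1$ the morphisms are the finite paths of the directed graph with edge set $\Lambda^1$. For $k=2$ there are edges of two colors, $\Lambda^{e_1}$ and $\Lambda^{e_2}$, and a path of degree $(1,1)$ can be read in exactly one way with either color first. The $k$-graph is \emph{row-finite with no sources} if every $v\Lambda^n$ is finite and nonempty.

For such $\Lambda$, a \emph{Cuntz--Krieger $\Lambda$-family} is a family of partial isometries $\{s_\lambda:\lambda\in\Lambda\}$ such that
\begin{enumerate}
\item[(CK1)] the $s_v$, $v\in\Lambda^0$, are mutually orthogonal projections;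
\item[(CK2)] $s_\mu s_\nu=s_{\mu\nu}$ whenever $r(\nu)=s(\mu)$;
\item[(CK3)] $s_\lambda^*s_\lambda=s_{s(\lambda)}$ for all $\lambda$;
\item[(CK4)] $s_v=\sum_{\lambda\in v\Lambda^n}s_\lambda s_\lambda^*$ for all $v\in\Lambda^0$ and $n\in\mathbb{N}^k$,
\end{enumerate}
and $C^*(\Lambda)$ is the universal $C^*$-algebra generated by such a family. It is nonunital when $\Lambda^0$ is infinite. It is known (Kumjian--Pask, Tu) that $C^*(\Lambda)$ is separable, nuclear and satisfies the UCT; we use only the first two properties. \emph{From now on $\Lambda$ is a row-finite $k$-graph with no sources, $V=\Lambda^0\ne\emptyset$, and $A=C^*(\Lambda)$.}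

Projections $p,q$ in a $C^*$-algebra $B$ are \emph{equivalent}, $p\sim q$, if $p=x^*x$ and $q=xx^*$ for some $x\in B$, and $p\lesssim q$ means $p\sim q'\le q$ for some projection $q'$. We embed $B\subset M_m(B)\subset B\otimes\mathcal{K}$ as upper left corners, with matrix units $e_{ij}$, and write $p\oplus q$ for the block diagonal sum. Passing to a larger matrix algebra does not change $\sim$, because $x=qxp$. A projection $p$ is \emph{infinite} if $p\sim p'$ for some projection $p'\le p$ with $p'\neq p$, and \emph{finite} otherwise; a nonzero projection $p$ is \emph{properly infinite} if $p\oplus p\lesssim p$. A unital $C^*$-algebra $B$ is \emph{finite} if every isometry in $B$ is unitary, and \emph{stably finite} if $M_m(B)$ is finite for every $m\ge1$. An arbitrary $C^*$-algebra $B$ is \emph{stably finite} if its minimal unitization $\tilde B$ is; for unital $B$ the two definitions agree. A separable, simple, nuclear $C^*$-algebra $B$ is \emph{purely infinite} if $B\cong B\otimes\mathcal{O}_\infty$, where $\mathcal{O}_\infty$ is the universal unital $C^*$-algebra generated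 by a sequence of isometries with orthogonal ranges.

By (CK3) and (CK4), each $s_v$ is cut into finitely many orthogonal pieces, each equivalent to a vertex projection, and this happens in every degree. Two examples show the extremes. If $k=1$ and $\Lambda$ has one vertex $v$ and two edges $e,f$, then $s_e,s_f$ are isometries with $s_es_e^*+s_fs_f^*=s_v=1$, so two copies of the unit fit into one. At the other end, let $\Omega_k=\{(m,n)\in\mathbb{N}^k\times\mathbb{N}^k:m\le n\}$ with vertex set $\mathbb{N}^k$, $r(m,n)=m$, $s(m,n)=n$, $(l,m)(m,n)=(l,n)$ and $d(m,n)=n-m$. Each vertex receives one path of each degree, the elements $s_{(m,q)}s_{(n,q)}^*$ with $q\ge m\vee n$ do not depend on $q$ and form a system of matrix units indexed by $m,n\in\mathbb{N}^k$, and nothing is doubled.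

For $k=1$ these two kinds of behavior exhaust the simple case: by Kumjian--Pask--Raeburn, a simple graph $C^*$-algebra is purely infinite or AF according to whether the graph has a loop or not. By Pask--Raeburn--R\o rdam--Sims, the dichotomy between purely infinite and AF fails for $k=2$. Astrid an Huef conjectured (see \cite{Talk}) that it holds in every rank once ``AF'' is replaced by ``stably finite''. Our first theorem proves this conjecture.

\begin{theorem}\label{thm:main}
Let $\Lambda$ be a row-finite $k$-graph with no sources. If $C^*(\Lambda)$ is simple, then it is either purely infinite or stably finite, and not both.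
\end{theorem}

\subsection*{Counting vertex projections}

A trace on $A$ assigns to each vertex the number $\tau(v)=\operatorname{trace}(s_v)$, and (CK3), (CK4) force
\begin{equation}\label{eq:graphtrace}
\tau(w)=\sum_{\lambda\in w\Lambda^n}\tau(s(\lambda))\qquad(n\in\mathbb{N}^k).
\end{equation}
We shall see that a nonzero solution of \eqref{eq:graphtrace} makes a simple $A$ stably finite. If there is no solution, a Hahn--Banach argument produces an obstruction, but linear functionals do not distinguish an element from its positive multiples, and the obstruction only says that $n+1$ copies of $s_v$ fit into $n$ copies for \emph{some} $n$. Pure infiniteness needs $n=1$. The passage from $n$ to $1$ is not formal: in the monoid $\{0,a,\infty\}$ with $a+a=\infty$, ordered by $0\le a\le\infty$, we have $3a\le2a$ but $2a\not\le a$. Dividing by $n$ is the heart of the paper.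

To divide we need to keep track of how the copies are fitted. For a set $X$ let $\mathbb{Z}X$ and $\mathbb{N}X$ be the finitely supported functions $X\to\mathbb{Z}$ and $X\to\mathbb{N}$ with the coordinatewise order; points of $X$ are basis elements. For $n\in\mathbb{N}^k$ define the additive map
\[
\Phi^n\colon\mathbb{Z}V\to\mathbb{Z}V,\qquad \Phi^nv=\sum_{\lambda\in v\Lambda^n}s(\lambda).
\]
The sum is finite by row-finiteness, $\Phi^n$ preserves the order, and $\Phi^m\Phi^n=\Phi^{m+n}$ because $(\lambda,\mu)\mapsto\lambda\mu$ is a bijection from the composable pairs in $v\Lambda^n\times\Lambda^m$ onto $v\Lambda^{m+n}$. An element $a=\sum_va_vv\in\mathbb{N}V$ stands for the projection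
\[
p_a=\sum_{v}\sum_{i=1}^{a_v}s_v\otimes e_{ii}\in A\otimes\mathcal{K},
\]
and (CK4) will give $p_a\sim p_{\Phi^na}$.

\begin{definition}\label{def:preceq}
Let $a,b\in\mathbb{N}V$ and let $F\subset\mathbb{Z}^k$ be finite and nonempty. Write $a\preceq_Fb$ if there are $N,M\in\mathbb{N}^k$ with $M+g\in\mathbb{N}^k$ for all $g\in F$, and elements $c_g\in\mathbb{N}V$ $(g\in F)$, such that
\[
\Phi^Na=\sum_{g\in F}c_g,\qquad\sum_{g\in F}\Phi^{M+g}c_g\le\Phi^{N+M}b .
\]
Write $a\preceq b$ if $a\preceq_Fb$ for some $F$, and put $V_a=\{w\in V:w\preceq ma\text{ for some }m\ge1\}$.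
\end{definition}

In words: refine $a$ to depth $N$, cut it into pieces, move the piece $c_g$ by the degree $g$, and fit the result into $b$, comparing at the common depth $N+M$. The set $F$ records which degree shifts are used.

A set $H\subset V$ is \emph{hereditary} if $w\in H$ and $\lambda\in w\Lambda$ imply $s(\lambda)\in H$, and \emph{saturated} if $w\in H$ whenever $s(w\Lambda^n)\subset H$ for some $n$. The set $V_a$ is hereditary and saturated and contains the support of $a$ (Lemma~\ref{lem:Va}). A \emph{graph trace} on a hereditary set $H$ is a function $\tau\colon H\to[0,\infty)$ that satisfies \eqref{eq:graphtrace} for all $w\in H$ and $n\in\mathbb{N}^k$. The next theorem assumes neither simplicity nor aperiodicity.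

\begin{theorem}\label{thm:vertex}
Let $0\ne a\in\mathbb{N}V$. Exactly one of the following holds:
\begin{enumerate}
\item[(a)] there is a graph trace $\tau$ on $V_a$ with $\sum_va_v\tau(v)=1$;
\item[(b)] $2a\preceq a$.
\end{enumerate}
Moreover, \textup{(a)} holds if and only if $p_a(A\otimes\mathcal{K})p_a$ has a tracial state, and \textup{(b)} holds if and only if $p_a$ is properly infinite. In particular, for every vertex $v$, either $s_v$ is properly infinite or $s_vAs_v$ has a tracial state.
\end{theorem}

\begin{example}\label{ex:twovertex}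
Let $k=1$, with vertices $u,v$, a loop $f$ at $u$, a loop $e$ at $v$ and an edge $\lambda$ with $r(\lambda)=u$, $s(\lambda)=v$. Then $\Phi^nv=v$ and $\Phi^nu=u+nv$. A witness for $2v\preceq v$ would give $2v\le v$, so (a) holds for $a=v$. A graph trace on $V$ satisfies $\tau(u)=\tau(u)+\tau(v)$, hence $\tau(v)=0$; so in (a) the domain $V_a$ cannot be replaced by $V$. For $a=u$ we have $V_u=V$, and $\tau(u)=1$, $\tau(v)=0$ is a graph trace, although $s_u=s_f^*s_f=s_fs_f^*+s_\lambda s_\lambda^*$ is infinite. So without simplicity a tracial state on the corner does not make the projection finite.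
\end{example}

In the simple case the dividing line can be read off from the maps $\Phi^{e_i}$.

\begin{theorem}\label{thm:class}
Let $A=C^*(\Lambda)$ be simple. The following are equivalent:
\begin{enumerate}
\item[(1)] $A$ is stably finite;
\item[(2)] $A$ is not purely infinite;
\item[(3)] there is a nonzero graph trace on $V$;
\item[(4)] $\bigl(\sum_{i=1}^k\operatorname{im}(1-\Phi^{e_i})\bigr)\cap\mathbb{N}V=\{0\}$;
\item[(5)] $A\otimes\mathcal{K}$ contains a nonzero finite projection.
\end{enumerate}
\end{theorem}

The only property of $\mathbb{Z}^k$ that the division argument uses is slow growth. We say that a discrete group $G$ has \emph{subexponential growth} if $\lim_j|F^j|^{1/j}=1$ for every nonempty finite $F\subset G$, where $F^j$ is the set of products of $j$ elements of $F$.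

\begin{theorem}\label{thm:crossed}
Let $G$ be a discrete group of subexponential growth acting by $\alpha$ on an AF algebra $B$, and let $0\ne p\in B$ be a projection. Then exactly one of the following holds: $p$ is properly infinite in $B\rtimes_rG$, or $p(B\rtimes_rG)p$ has a tracial state.
\end{theorem}

After an example (Section~\ref{sec:example}) we carry out the division and the Hahn--Banach argument once, for a group acting on a dimension group (Section~\ref{sec:dim}). Sections \ref{sec:graphdim} and \ref{sec:algebra} apply this to $k$-graphs and prove Theorem~\ref{thm:vertex}. Sections \ref{sec:simple} and \ref{sec:dichotomy} treat simple algebras, and Section~\ref{sec:crossed} proves Theorem~\ref{thm:crossed}.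

\section{Halving in an example}\label{sec:example}

Let $k=1$ and let $\Lambda$ have one vertex and three edges. Then $\mathbb{Z}V=\mathbb{Z}$ and $\Phi^n$ is multiplication by $3^n$. Dividing the two conditions of Definition~\ref{def:preceq} by $3^N$ and $3^{N+M}$, we see that $a\preceq_Fb$ means
\[
a=\sum_{g\in F}\gamma_g,\qquad\sum_{g\in F}3^g\gamma_g\le b\qquad\text{for some }\gamma_g\in\mathbb{Z}[\tfrac13],\ \gamma_g\ge0 .
\]
Here $2\preceq_{\{-1\}}1$ can be seen at once from $\frac23\le1$. Let us ignore this and suppose we are handed only the relation $4\preceq_F2$ with $F=\{0,-1\}$, in the form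
\[
4=1+3,\qquad 3^0\cdot1+3^{-1}\cdot3=2 .
\]
We want to halve it. The pieces $1$ and $3$ are odd, so the best we can do is to halve and round down. The rounded pieces $0$ and $1$ fit into $1$ after the shifts, but they add up to $1$, not to $2$: each piece has lost $\frac12$. Refining first does not help, since the pieces $3^N$ and $3^{N+1}$ are still odd and their rounded halves add up to $2\cdot3^N-1$.

Now iterate before rounding. Doubling the relation gives $8=2+6$, which the shifts turn into $2+2=4$, and we apply the relation again to $4=1+3$. Split the first $2$ as $1+1$, put one unit into the piece $1$, and put the other unit and all of the second $2$ into the piece $3$. Tracing this back to $8$, one unit is never shifted, one unit is shifted once, and the piece $6$ is shifted twice: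
\[
8=1+1+6,\qquad 3^0\cdot1+3^{-1}\cdot1+3^{-2}\cdot6=2 .
\]
Halving and rounding down gives the pieces $0,0,3$. They fit into $1$ after the shifts, and they add up to $3\ge2$. Discarding one unit, we obtain $2\preceq1$.

The point is the count. After $j$ steps a unit may follow any of $2^j$ routes through $F$, but only the total shift matters, and units with the same total shift are merged into one piece. So $2^{j+1}$ is cut into at most $j+1$ pieces, and the rounded halves add up to at least $2^j-\frac{j+1}2$. The gain is exponential in $j$; the loss is bounded by the number of total shifts.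

\section{Group actions on dimension groups}\label{sec:dim}

In the example the depths $N$ and $M$ disappeared once we passed to the direct limit $\mathbb{Z}[\frac13]$ of $\mathbb{Z}\xrightarrow{3}\mathbb{Z}\xrightarrow{3}\cdots$, on which the degree shifts act by automorphisms. We now work in this setting in general.

By a \emph{dimension group} we mean a direct limit $D=\varinjlim(\mathbb{Z}X_i,\phi_{i'i})$ over a directed set, where the $X_i$ are sets and the homomorphisms $\phi_{i'i}\colon\mathbb{Z}X_i\to\mathbb{Z}X_{i'}$ $(i\le i')$ map $\mathbb{N}X_i$ into $\mathbb{N}X_{i'}$. With $\phi_i\colon\mathbb{Z}X_i\to D$ the canonical maps, put $D^+=\bigcup_i\phi_i(\mathbb{N}X_i)$ and write $x\le y$ if $y-x\in D^+$. Then $D^+$ is closed under addition and $D=D^+-D^+$.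

\begin{lemma}\label{lem:lift}
Let $D$ be a dimension group.
\begin{enumerate}
\item[(i)] \textup{(Lifting.)} Let $x_1,\dots,x_l\in D^+$ satisfy finitely many relations of the form $\sum_jm_jx_j=0$ or $\sum_jm_jx_j\ge0$ with $m_j\in\mathbb{Z}$. Then there are an index $i$ and $\hat x_j\in\mathbb{N}X_i$ with $\phi_i(\hat x_j)=x_j$ that satisfy the same relations in $\mathbb{Z}X_i$.
\item[(ii)] \textup{(Riesz decomposition.)} If $\sum_gx_g\le\sum_hy_h$ are finite sums in $D^+$, there are $d_{gh}\in D^+$ with $x_g=\sum_hd_{gh}$ and $\sum_gd_{gh}\le y_h$.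
\item[(iii)] \textup{(Unperforation.)} If $x\in D$, $n\ge1$ and $nx\ge0$, then $x\ge0$. Also $D$ is torsion-free.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Choose positive lifts at a common stage $i$ and let $y=\sum_jm_j\hat x_j$. If $\phi_i(y)=0$, then $\phi_{i'i}(y)=0$ for some $i'\ge i$. If $\phi_i(y)=\phi_{i''}(z)$ with $z\in\mathbb{N}X_{i''}$, then $\phi_{i'i}(y)=\phi_{i'i''}(z)\ge0$ for some $i'\ge i,i''$. A relation that holds at one stage holds at all later stages, so we may push the lifts to a stage where all relations hold.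

(ii) By (i) we may work in $\mathbb{N}X$, and then in each coordinate, that is, in $\mathbb{N}$. Place $x_g$ balls of color $g$, for all $g$, into boxes of capacities $y_h$, and let $d_{gh}$ be the number of balls of color $g$ in box $h$.

(iii) Write $x=x_1-x_2$ with $x_1,x_2\in D^+$ and lift the relation $nx_1-nx_2\ge0$, or $nx_1-nx_2=0$, to some $\mathbb{Z}X_i$, where $n$ can be canceled.
\end{proof}

Let a group $G$ act on $D$ by automorphisms $\theta_g$ with $\theta_g(D^+)=D^+$. For $a,b\in D^+$ and a finite nonempty $F\subset G$ write $a\preceq_Fb$ if there are $c_g\in D^+$ $(g\in F)$ with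
\[
a=\sum_{g\in F}c_g,\qquad\sum_{g\in F}\theta_gc_g\le b,
\]
and write $a\preceq b$ if $a\preceq_Fb$ for some $F$.

\begin{lemma}\label{lem:preorder}
Let $a,a',b,b',d\in D^+$.
\begin{enumerate}
\item[(i)] If $a\le b$, then $a\preceq b$. For $g\in G$ we have $a\preceq\theta_ga\preceq a$.
\item[(ii)] If $a\preceq_Fb$ and $a'\preceq_{F'}b'$, then $a+a'\preceq_{F\cup F'}b+b'$. In particular $ma\preceq_Fmb$ for $m\ge1$.
\item[(iii)] If $a\preceq_Fb$ and $b\preceq_{F'}d$, then $a\preceq_{F'F}d$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Use a single piece, with $F=\{1\}$, $\{g\}$ and $\{g^{-1}\}$ respectively. (ii) Extend both families of pieces by zero to $F\cup F'$ and add them.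

(iii) Let $a=\sum_gc_g$, $\sum_g\theta_gc_g\le b=\sum_hc'_h$ and $\sum_h\theta_hc'_h\le d$. Riesz decomposition gives $d_{gh}\in D^+$ with $\theta_gc_g=\sum_hd_{gh}$ and $\sum_gd_{gh}\le c'_h$. The part $\theta_g^{-1}d_{gh}$ of $a$ is moved first by $g$ and then by $h$, so we collect the parts with the same total shift: for $f\in F'F$ let $e_f=\sum_{hg=f}\theta_g^{-1}d_{gh}$. Then $\sum_fe_f=\sum_g\theta_g^{-1}\theta_gc_g=a$ and
\[
\sum_f\theta_fe_f=\sum_{g,h}\theta_hd_{gh}\le\sum_h\theta_hc'_h\le d.\qedhere
\]
\end{proof}

Part (iii) is where the economy of the example comes from: the number of pieces is $|F'F|$, not $|F'|\,|F|$.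

\begin{proposition}[Division]\label{prop:division}
Let $G$ have subexponential growth. If $a\in D^+$ and $(n+1)a\preceq na$ for some $n\ge1$, then $2a\preceq a$.
\end{proposition}

\begin{proof}
Adding $ra$ to both sides gives $(n+r+1)a\preceq(n+r)a$ for all $r\ge0$, so $2na\preceq na$ by transitivity, say $2na\preceq_Fna$. By induction on $j\ge1$ we have $2^jna\preceq_{F^j}na$: indeed $2^{j+1}na\preceq_F2^jna\preceq_{F^j}na$ by Lemma~\ref{lem:preorder}(ii), and $F^jF=F^{j+1}$. Since $|F^j|\le(3/2)^j$ for large $j$, we can fix $j$ with
\[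
2^j-|F^j|\ge2 .
\]
Let $c_g\in D^+$ $(g\in F^j)$ satisfy $2^jna=\sum_gc_g$ and $\sum_g\theta_gc_g\le na$.

Rounding makes sense only in coordinates, so we lift the first relation: there are $i$ and $Y,\hat c_g\in\mathbb{N}X_i$ with images $a,c_g$ and $2^jnY=\sum_g\hat c_g$. Let $\hat c'_g=\lfloor\hat c_g/n\rfloor$, taken in each coordinate. If $x\in X_i$ and $Y(x)\ge1$, then
\[
\sum_g\hat c'_g(x)\ \ge\ \sum_g\frac{\hat c_g(x)-(n-1)}n\ \ge\ 2^jY(x)-|F^j|\ \ge\ (2^j-|F^j|)\,Y(x)\ \ge\ 2Y(x).
\]
Thus $2Y\le\sum_g\hat c'_g$, and Riesz decomposition in $\mathbb{N}X_i$ gives $\hat c''_g\le\hat c'_g$ in $\mathbb{N}X_i$ with $\sum_g\hat c''_g=2Y$. The images $c''_g=\phi_i(\hat c''_g)$ satisfy $\sum_gc''_g=2a$ and $nc''_g\le c_g$, so $n\sum_g\theta_gc''_g\le\sum_g\theta_gc_g\le na$. Unperforation gives $\sum_g\theta_gc''_g\le a$, that is, $2a\preceq_{F^j}a$.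
\end{proof}

\begin{remark}
The growth hypothesis enters only in the choice of $j$. It holds for $\mathbb{Z}^k$: if $F\subset[-r,r]^k$, then the $j$-fold sumset lies in $[-jr,jr]^k$ and has at most $(2jr+1)^k$ elements. If instead $F=\{s,t\}$ freely generates $G$, then $|F^j|=2^j$, no routes merge, and the estimate gives nothing. Note also that the estimate is made coordinate by coordinate and must cover the case $Y(x)=1$; this is why the excess has to come from the factor $2^j$.
\end{remark}

We now turn the failure of $2a\preceq a$ into an invariant functional. Elements that are not dominated by a multiple of $a$ may admit no finite value (Example~\ref{ex:twovertex}), so we restrict to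
\[
D_a^+=\{b\in D^+:b\preceq ma\text{ for some }m\ge1\},\qquad D_a=D_a^+-D_a^+ .
\]
By Lemma~\ref{lem:preorder}, $D_a^+$ contains $a$, is closed under addition and $G$-invariant, and contains every $c\in D^+$ with $c\preceq b$ for some $b\in D_a^+$. We use the \emph{M.~Riesz extension theorem}: if $K$ is a convex cone in a real vector space $\mathcal{E}$ and $\mathcal{E}_0$ is a subspace such that every $x\in\mathcal{E}$ satisfies $y-x\in K$ for some $y\in\mathcal{E}_0$, then every linear functional on $\mathcal{E}_0$ that is nonnegative on $\mathcal{E}_0\cap K$ extends to a linear functional on $\mathcal{E}$ that is nonnegative on $K$.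

\begin{proposition}[Invariant state]\label{prop:state}
Let $G$ have subexponential growth and let $a\in D^+$ with $2a\not\preceq a$. Then there is a homomorphism $f\colon D_a\to\mathbb{R}$ with $f(D_a^+)\subset[0,\infty)$, $f(a)=1$ and $f\circ\theta_g=f$ for all $g\in G$.
\end{proposition}

\begin{proof}
Such an $f$ is monotone for $\preceq$, so the cone on which it should be nonnegative is generated by
\[
C=\{b-c:\ b,c\in D_a^+,\ c\preceq b\}\subset D_a .
\]
The set $C$ is closed under addition and contains $D_a^+$.

\emph{Step 1: $-a\notin C$.} Otherwise $a+b\preceq b$ for some $b\in D_a^+$. Then $(r+1)a+b\preceq ra+b$ for all $r\ge0$, so $ra+b\preceq b$ for all $r$. With $b\preceq ma$, $m\ge1$, we get $(m+1)a\le(m+1)a+b\preceq b\preceq ma$, and Proposition~\ref{prop:division} gives $2a\preceq a$, a contradiction.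

\emph{Step 2: the real cone.} Let $\mathcal{E}=D_a\otimes_{\mathbb{Z}}\mathbb{R}$ and let $K$ be the convex cone generated by $\{x\otimes1:x\in C\}$. We claim that $-a\otimes1\notin K$. Suppose $-a\otimes1=\sum_{i=1}^lr_i(x_i\otimes1)$ with $x_i\in C$ and real $r_i>0$ (the sum may be empty). The subgroup $D'$ generated by $a,x_1,\dots,x_l$ is finitely generated and torsion-free, so $D'\cong\mathbb{Z}^{l'}$, and $D'\otimes\mathbb{R}\to\mathcal{E}$ is injective because $\mathbb{R}$ is torsion-free, hence flat. So $(r_i)$ solves a linear system with integer coefficients in $\mathbb{R}^{l'}$. By Gaussian elimination the rational solutions are dense in the real ones, so there is a rational solution with all entries positive. Clearing denominators gives $-qa=\sum_iq_ix_i\in C$ with integers $q,q_i\ge1$, and then $-a=-qa+(q-1)a\in C$, contrary to Step 1.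

\emph{Step 3: extension.} By Step 2, $a\otimes1\ne0$, and the functional $t(a\otimes1)\mapsto t$ on $\mathcal{E}_0=\mathbb{R}(a\otimes1)$ is nonnegative on $\mathcal{E}_0\cap K$. If $x=b-c$ with $b,c\in D_a^+$ and $b\preceq ma$, then $ma-x=(ma-b)+c\in C$. An element of $\mathcal{E}$ has the form $\sum_it_i(x_i\otimes1)$ with $t_i\ge0$ and $x_i\in D_a$; if $m_ia-x_i\in C$, then $(\sum_it_im_i)(a\otimes1)-\sum_it_i(x_i\otimes1)\in K$. The extension theorem gives a linear $\bar f$ on $\mathcal{E}$, and $f(x)=\bar f(x\otimes1)$ satisfies $f(C)\subset[0,\infty)$ and $f(a)=1$. For $b\in D_a^+$ both $\theta_gb-b$ and $b-\theta_gb$ lie in $C$ by Lemma~\ref{lem:preorder}(i), so $f(\theta_gb)=f(b)$.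
\end{proof}

\section{The dimension group of a $k$-graph}\label{sec:graphdim}

Let $D=D(\Lambda)$ be the direct limit, over $N\in\mathbb{N}^k$, of copies of $\mathbb{Z}V$ with connecting maps $\Phi^{N'-N}$ for $N\le N'$. Write $[x,N]$ for the class of $x\in\mathbb{Z}V$ at stage $N$. Thus $[x,N]=[\Phi^nx,N+n]$; we have $[x,N]=0$ if and only if $\Phi^nx=0$ for some $n$, and $[x,N]\ge0$ if and only if $\Phi^nx\ge0$ for some $n$. For $g\in\mathbb{Z}^k$ define
\[
\theta_g[x,N]=[\Phi^{M+g}x,N+M],\qquad\text{where }M\in\mathbb{N}^k\text{ and }M+g\in\mathbb{N}^k .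
\]
Replacing $M$ by $M+n$, or $(x,N)$ by $(\Phi^nx,N+n)$, changes the right side to $[\Phi^n\Phi^{M+g}x,N+M+n]$, which is the same class; so $\theta_g$ is a well-defined homomorphism with $\theta_g(D^+)\subset D^+$. Also $\theta_0=1$ and $\theta_g\theta_h[x,N]=[\Phi^{(M+M')+(g+h)}x,N+M+M']=\theta_{g+h}[x,N]$. Hence $\theta$ is an action of $\mathbb{Z}^k$ as in Section~\ref{sec:dim}, and
\begin{equation}\label{eq:shift}
\theta_n[x,0]=[\Phi^nx,0]\qquad(n\in\mathbb{N}^k).
\end{equation}

\begin{lemma}\label{lem:same}
For $a,b\in\mathbb{N}V$, we have $a\preceq_Fb$ in the sense of Definition~\ref{def:preceq} if and only if $[a,0]\preceq_F[b,0]$ in $D$.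
\end{lemma}

\begin{proof}
If $N,M,(c_g)$ are as in Definition~\ref{def:preceq}, then $[a,0]=[\Phi^Na,N]=\sum_g[c_g,N]$ and
\[
\sum_g\theta_g[c_g,N]=\Bigl[\sum_g\Phi^{M+g}c_g,N+M\Bigr]\le[\Phi^{N+M}b,N+M]=[b,0].
\]
Conversely, write the pieces of $[a,0]$ as $[c_g,N]$ with $c_g\in\mathbb{N}V$ and a common $N$. Since $[\Phi^Na-\sum_gc_g,N]=0$, we may replace $(N,c_g)$ by $(N+n,\Phi^nc_g)$ and assume $\Phi^Na=\sum_gc_g$. Choose $M$ with $M+g\in\mathbb{N}^k$ for all $g\in F$. Then $[\Phi^{N+M}b-\sum_g\Phi^{M+g}c_g,N+M]\ge0$, so the required inequality holds in $\mathbb{Z}V$ after replacing $M$ by $M+n$ for a suitable $n$.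
\end{proof}

In particular $w\in V_a$ if and only if $[w,0]\in D^+_{[a,0]}$.

\begin{lemma}\label{lem:Va}
Let $a\in\mathbb{N}V$. Then $V_a$ is hereditary and saturated and contains the support of $a$. If $2a\not\preceq a$, there is a graph trace $\tau$ on $V_a$ with $\sum_va_v\tau(v)=1$.
\end{lemma}

\begin{proof}
Put $\bar a=[a,0]$. By \eqref{eq:shift}, $\theta_n[w,0]=\sum_{\lambda\in w\Lambda^n}[s(\lambda),0]$. If $w\in V_a$, the left side is in $D_{\bar a}^+$ and dominates each term on the right, so $s(w\Lambda^n)\subset V_a$. If $s(w\Lambda^n)\subset V_a$, the right side is in $D_{\bar a}^+$, and so is $[w,0]$ by invariance. If $a_v\ge1$, then $[v,0]\le\bar a$, so $v\in V_a$. If $2a\not\preceq a$, take $f$ from Proposition~\ref{prop:state} and put $\tau(w)=f([w,0])$. Applying $f$ to the displayed identity gives \eqref{eq:graphtrace}, and $\sum_va_v\tau(v)=f(\bar a)=1$.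
\end{proof}

\section{From counting to the $C^*$-algebra}\label{sec:algebra}

It remains to translate: $\preceq$ should give $\lesssim$, and a graph trace should give a trace. By a \emph{trace} on a unital $C^*$-algebra we mean a positive linear functional $T$ with $T(xy)=T(yx)$; it is a \emph{tracial state} if $T(1)=1$, and \emph{faithful} if $T(x^*x)=0$ implies $x=0$. If $T$ is a trace on $B$, then $(T\otimes\operatorname{Tr})(x)=\sum_iT(x_{ii})$ is a trace on $M_m(B)$.

\begin{lemma}\label{lem:proj}
Let $p,q$ be projections in a $C^*$-algebra $B$.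
\begin{enumerate}
\item[(i)] If $p$ is properly infinite, then $p$ is infinite and $pBp$ has no tracial state.
\item[(ii)] If $p\lesssim q$ and $p$ is infinite, then $q$ is infinite. If $B$ contains an infinite projection, then $B$ is not stably finite.
\item[(iii)] If $B$ is unital and has a faithful trace, then $B$ is stably finite.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $x\in M_2(B)$ with $x^*x=p\oplus p$ and $xx^*\le p\oplus0$. Then $x=(p\oplus0)x(p\oplus p)$, so $x$ has second row zero and first row $(x_1,x_2)$ with $x_i\in pBp$, $x_i^*x_i=p$ and $x_1x_1^*+x_2x_2^*\le p$. As $x_2\ne0$, we have $x_1x_1^*\ne p$. A tracial state on $pBp$ would give $2\le1$.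

(ii) Let $y^*y=p$, $yy^*=f\le q$, $t^*t=p$, and $tt^*\le p$, $tt^*\ne p$. Then $t'=yty^*$ satisfies $t'^*t'=f$ and $t't'^*=ytt^*y^*\le f$, with $t't'^*\ne f$ since $y^*t't'^*y=tt^*\ne p$. So $t'+(q-f)$ is a nonunitary isometry in $qBq$. For the second claim take $q=1$ in $\tilde B$.

(iii) If $T$ is faithful, so is $T\otimes\operatorname{Tr}$, since its value at $x^*x$ is $\sum_{i,j}T(x_{ij}^*x_{ij})$. If $x^*x=1$ in $M_m(B)$, this trace vanishes on the projection $1-xx^*$, so $xx^*=1$.
\end{proof}

We recall the standard structure of $A$ from \cite{KumjianPask}.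

\emph{Infinite paths.} An infinite path is a degree-preserving functor $x\colon\Omega_k\to\Lambda$, with range $r(x)=x(0,0)$. It is determined by its initial segments $x(0,n)$, and the set $v\Lambda^\infty$ of infinite paths with range $v$ is the inverse limit of the finite nonempty sets $v\Lambda^n$ under passage to initial segments. So $v\Lambda^\infty$ is a nonempty compact metrizable space. The shift is $(\sigma^px)(m,n)=x(m+p,n+p)$, and $\sigma^p\sigma^{p'}=\sigma^{p+p'}$. If $s(\lambda)=r(y)$, there is a unique infinite path $\lambda y$ with initial segment $\lambda$ and $\sigma^{d(\lambda)}(\lambda y)=y$; moreover $\mu(\nu y)=(\mu\nu)y$. The cylinders $Z(\lambda)=\{\lambda y:y\in s(\lambda)\Lambda^\infty\}$, $\lambda\in v\Lambda$, form a basis of clopen sets of $v\Lambda^\infty$. The formula $S_\lambda\delta_x=\delta_{\lambda x}$ if $r(x)=s(\lambda)$, and $S_\lambda\delta_x=0$ otherwise, defines a Cuntz--Krieger family on $\ell^2(\Lambda^\infty)$, hence the \emph{infinite-path representation} of $A$. In particular every $s_v$, and so every $s_\lambda$, is nonzero.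 This is where the absence of sources is used.

\emph{Products.} The summands in (CK4) are mutually orthogonal projections, so with (CK1) we get $s_\mu^*s_\nu=0$ for $\mu\ne\nu$ of the same degree. In general,
\begin{equation}\label{eq:product}
s_\nu^*s_\alpha=\sum s_\xi s_\eta^*\quad\text{over all }(\xi,\eta)\text{ with }\nu\xi=\alpha\eta\in\Lambda^{d(\nu)\vee d(\alpha)},
\end{equation}
so $A_0=\operatorname{span}\{s_\mu s_\nu^*:s(\mu)=s(\nu)\}$ is a dense $*$-subalgebra of $A$.

\emph{Gauge action.} The torus $\mathbb{T}^k$ acts on $A$ by $\gamma_z(s_\lambda)=z^{d(\lambda)}s_\lambda$, and $E(x)=\int\gamma_z(x)\,dz$ is a faithful conditional expectation with $E(s_\mu s_\nu^*)=s_\mu s_\nu^*$ if $d(\mu)=d(\nu)$ and $E(s_\mu s_\nu^*)=0$ otherwise.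

For finite $U\subset V$ let $P_U=\sum_{v\in U}s_v$. The corner $P_UAP_U$ is the closed span of the $s_\mu s_\nu^*$ with $\mu,\nu\in U\Lambda$, and the $P_U$ form an approximate unit for $A$, since $P_Us_\mu s_\nu^*P_U=s_\mu s_\nu^*$ once $r(\mu),r(\nu)\in U$. Put
\[
\mathcal{F}_n(U)=\operatorname{span}\{s_\mu s_\nu^*:\mu,\nu\in U\Lambda^n,\ s(\mu)=s(\nu)\}.
\]
For each $w$, the $s_\mu s_\nu^*$ with $\mu,\nu\in U\Lambda^nw$ are nonzero matrix units, and those for different $w$ are orthogonal. So $\mathcal{F}_n(U)\cong\bigoplus_wM_{U\Lambda^nw}(\mathbb{C})$ is finite-dimensional, by row-finiteness, with unit $P_U$. By (CK4), for $n\le n'$,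
\begin{equation}\label{eq:incl}
s_\mu s_\nu^*=\sum_{\lambda\in s(\mu)\Lambda^{n'-n}}s_{\mu\lambda}s_{\nu\lambda}^* ,
\end{equation}
so $\mathcal{F}_n(U)\subset\mathcal{F}_{n'}(U)$, and $E$ maps $P_UAP_U$ onto the closure of $\bigcup_n\mathcal{F}_n(U)$.

\begin{lemma}\label{lem:compare}
If $a,b\in\mathbb{N}V$ and $a\preceq b$, then $p_a\lesssim p_b$.
\end{lemma}

\begin{proof}
From the definition, $p_{c+c'}\sim p_c\oplus p_{c'}$, and $c\le c'$ implies $p_c\le p_{c'}$. By (CK4) and (CK3), $s_v$ is an orthogonal sum of projections $s_\lambda s_\lambda^*\sim s_{s(\lambda)}$, $\lambda\in v\Lambda^n$, so $p_v\sim p_{\Phi^nv}$ and hence $p_c\sim p_{\Phi^nc}$ for all $c$. With $N,M,(c_g)$ as in Definition~\ref{def:preceq},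
\[
p_a\sim p_{\Phi^Na}\sim\bigoplus_gp_{c_g}\sim\bigoplus_gp_{\Phi^{M+g}c_g}\lesssim p_{\Phi^{N+M}b}\sim p_b.\qedhere
\]
\end{proof}

A graph trace prescribes a trace on each $\mathcal{F}_n(U)$, equation \eqref{eq:graphtrace} makes these compatible, and $E$ carries the result to the corner. What needs an argument is that the composition with $E$ is still a trace.

\begin{lemma}\label{lem:trace}
Let $\tau$ be a graph trace on a hereditary set $W\subset V$ and let $U\subset W$ be finite. There is a trace $T_U$ on $P_UAP_U$ with $T_U(s_\mu s_\nu^*)=\delta_{\mu\nu}\tau(s(\mu))$ for all $\mu,\nu\in U\Lambda$ with $s(\mu)=s(\nu)$.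
\end{lemma}

\begin{proof}
Since $W$ is hereditary, $s(U\Lambda)\subset W$, and the stated formula defines a trace $T_n$ on $\mathcal{F}_n(U)$, of norm $T_n(P_U)=\sum_{\mu\in U\Lambda^n}\tau(s(\mu))=\sum_{v\in U}\tau(v)$. In \eqref{eq:incl}, $\mu\lambda=\nu\lambda$ holds if and only if $\mu=\nu$, by uniqueness of factorizations, so
\[
T_{n'}(s_\mu s_\nu^*)=\delta_{\mu\nu}\sum_{\lambda\in s(\mu)\Lambda^{n'-n}}\tau(s(\lambda))=T_n(s_\mu s_\nu^*).
\]
Hence the $T_n$ extend to a positive functional $T_\infty$ on the closure of $\bigcup_n\mathcal{F}_n(U)$, and $T_U=T_\infty\circ E$ is a positive functional with the stated values.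

Take two spanning elements $s_\mu s_\nu^*$ and $s_\alpha s_\beta^*$ of the corner, and let $\Xi$ be the set of pairs $(\xi,\eta)$ with $\nu\xi=\alpha\eta$ and $\mu\xi=\beta\eta$. By \eqref{eq:product}, $s_\mu s_\nu^*s_\alpha s_\beta^*$ is the sum of $s_{\mu\xi}s_{\beta\eta}^*$ over the pairs with $\nu\xi=\alpha\eta$ of degree $d(\nu)\vee d(\alpha)$, and $s_\alpha s_\beta^*s_\mu s_\nu^*$ is the sum of $s_{\alpha\eta}s_{\nu\xi}^*$ over the pairs with $\beta\eta=\mu\xi$ of degree $d(\mu)\vee d(\beta)$. The degree conditions can be written in terms of $d(\xi)$, and we obtain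
\begin{align*}
T_U(s_\mu s_\nu^*s_\alpha s_\beta^*)&=\sum\bigl\{\tau(s(\xi)):(\xi,\eta)\in\Xi,\ d(\xi)=(d(\alpha)-d(\nu))\vee0\bigr\},\\
T_U(s_\alpha s_\beta^*s_\mu s_\nu^*)&=\sum\bigl\{\tau(s(\xi)):(\xi,\eta)\in\Xi,\ d(\xi)=(d(\beta)-d(\mu))\vee0\bigr\},
\end{align*}
each sum having one term per pair. If $\Xi=\emptyset$, both sums vanish. If $(\xi,\eta)\in\Xi$, then $d(\alpha)-d(\nu)=d(\xi)-d(\eta)=d(\beta)-d(\mu)$, so the two index sets coincide. By linearity and continuity $T_U$ is a trace.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:vertex}]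
By Lemma~\ref{lem:Va}, (a) or (b) holds. Suppose (a) holds. Let $U$ be the support of $a$ and $m=\max_va_v$. Then $p_a(A\otimes\mathcal{K})p_a\subset M_m(P_UAP_U)$, and the trace $T_U\otimes\operatorname{Tr}$ from Lemma~\ref{lem:trace} takes the value $\sum_va_v\tau(v)=1$ at $p_a$; its restriction is a tracial state. Suppose (b) holds. Then $p_a\oplus p_a\sim p_{2a}\lesssim p_a$ by Lemma~\ref{lem:compare}, and $p_a\ne0$, so $p_a$ is properly infinite. By Lemma~\ref{lem:proj}(i) these two conclusions exclude each other. Hence (a) and (b) exclude each other; a tracial state rules out (b) and so forces (a); and proper infiniteness rules out (a) and so forces (b). For $a=v$ the corner is $s_vAs_v$.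
\end{proof}

\section{Consequences of simplicity}\label{sec:simple}

Theorem~\ref{thm:vertex} concerns one vertex at a time. For Theorem~\ref{thm:main} we need two more things: a trace found at one vertex must control the whole algebra, and infiniteness of the vertex projections must reach every hereditary subalgebra. Simplicity gives both. \emph{In this section and the next, $A$ is simple.}

\begin{lemma}\label{lem:cofinal}
The only hereditary saturated subsets of $V$ are $\emptyset$ and $V$.
\end{lemma}

\begin{proof}
Let $H\ne\emptyset,V$ be hereditary and saturated, and let $\Gamma=\{\lambda\in\Lambda:s(\lambda)\notin H\}$. For composable $\mu,\nu$ we have $\mu\nu\in\Gamma$ if and only if $\nu\in\Gamma$, and in that case $s(\mu)=r(\nu)\notin H$ by heredity, so $\mu\in\Gamma$. Thus $\Gamma$ is closed under composition and under taking factors: it is a row-finite $k$-graph with vertex set $V\setminus H$. It has no sources, since $s(v\Lambda^n)\not\subset H$ for $v\notin H$ by saturation. Let $t_\lambda$ be the generator of $C^*(\Gamma)$ for $\lambda\in\Gamma$, and $t_\lambda=0$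 otherwise. This is a Cuntz--Krieger $\Lambda$-family. Relation (CK1) is inherited from $\Gamma$. In (CK2), either $\nu\in\Gamma$ and all three paths lie in $\Gamma$, or both sides vanish. In (CK3), $\lambda\in\Gamma$ if and only if $s(\lambda)\in\Gamma$. In (CK4), both sides vanish for $v\in H$ by heredity, and for $v\notin H$ it is the relation for $\Gamma$. The resulting homomorphism $A\to C^*(\Gamma)$ is nonzero and kills $s_w\ne0$ for $w\in H$, contradicting simplicity.
\end{proof}

An infinite path $x$ is \emph{aperiodic} if $\sigma^mx\ne\sigma^nx$ for all $m\ne n$ in $\mathbb{N}^k$.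

\begin{lemma}\label{lem:aperiodic}
For every vertex $v$, the space $v\Lambda^\infty$ contains an aperiodic path.
\end{lemma}

\begin{proof}
\emph{Claim: for all $v\in V$ and $m\ne n$ there is $x\in v\Lambda^\infty$ with $\sigma^mx\ne\sigma^nx$.} Suppose not. Take $\lambda\in v\Lambda^{m+n}$ and factor $\lambda=\mu\alpha=\nu\beta$ with $d(\mu)=m$, $d(\nu)=n$. For every $y\in s(\lambda)\Lambda^\infty$ we have $\alpha y=\sigma^m(\lambda y)=\sigma^n(\lambda y)=\beta y$. Hence $r(\alpha)=r(\beta)=s(\nu)$, the path $\nu\alpha$ is defined and has source $s(\lambda)$, and $\nu\alpha y=\nu\beta y=\lambda y$. So $S_{\nu\alpha}=S_\lambda$. Since $A$ is simple, the infinite-path representation is faithful, so $s_{\nu\alpha}=s_\lambda$. Applying $\gamma_z$ gives $z^{2n}s_\lambda=z^{m+n}s_\lambda$ for all $z\in\mathbb{T}^k$, which is impossible because $s_\lambda\ne0$ and $2n\ne m+n$.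

Now fix $v$. For $m\ne n$ the set $Q_{m,n}=\{x\in v\Lambda^\infty:\sigma^mx=\sigma^nx\}$ is the intersection over $p$ of the sets $\{x:x(m,m+p)=x(n,n+p)\}$, each a finite union of cylinders; so $Q_{m,n}$ is closed. If it contained a cylinder $Z(\lambda)$, then applying $\sigma^{d(\lambda)}$ to $\sigma^m(\lambda y)=\sigma^n(\lambda y)$ would give $\sigma^my=\sigma^ny$ for all $y\in s(\lambda)\Lambda^\infty$, contrary to the claim at the vertex $s(\lambda)$. By Baire's theorem the countably many closed sets $Q_{m,n}$ with empty interior do not cover $v\Lambda^\infty$.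
\end{proof}

The next lemma finds a vertex projection under any positive element $h$. The expectation $E(h)$ is approximated in a finite-dimensional algebra, where such a projection is easy to find. The difficulty is the part of $h$ that $E$ does not see, a combination of terms $s_\alpha s_\beta^*$ with $d(\alpha)\ne d(\beta)$. These terms are removed by compressing along a long initial segment of an aperiodic path.

\begin{lemma}\label{lem:under}
Let $0\ne h\in A$ be positive. There are $w\in V$ and $y\in A$ with $y^*hy=s_w$. Consequently: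
\begin{enumerate}
\item[(i)] $\overline{hAh}$ contains a projection equivalent to $s_w$;
\item[(ii)] for every nonzero projection $q\in A\otimes\mathcal{K}$ there is a vertex $w$ with $s_w\lesssim q$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $E$ is faithful, we may scale $h$ so that $\|E(h)\|=1$. Approximating $h^{1/2}$ by $c\in A_0$ and putting $b=c^*c$, we find a positive $b\in A_0$ with $\|h-b\|<\frac13$. Then $\kappa=\|E(b)\|>\frac23$.

\emph{Reduction to one vertex.} The positive element $E(b)$ lies in $\mathcal{F}_n(U)$ for some finite $U$ and some $n$. So $\kappa$ is an eigenvalue of $E(b)$ in some block $M_{U\Lambda^nv}(\mathbb{C})$, with unit eigenvector $(u_\mu)_{\mu\in U\Lambda^nv}$. Put $u=\sum_\mu u_\mu s_\mu$. Then $u^*u=\sum_\mu|u_\mu|^2s_v=s_v$, and $uu^*=\sum_{\mu,\nu}u_\mu\bar u_\nu s_\mu s_\nu^*$ is the projection onto the eigenvector, so $E(b)uu^*=\kappa uu^*$ and $u^*E(b)u=u^*E(b)uu^*u=\kappa s_v$. Since $\gamma_z(u)=z^nu$, we have $E(u^*bu)=u^*E(b)u=\kappa s_v$. The element $u^*bu\in s_vA_0s_v$ is a finite combination of terms $s_\alpha s_\beta^*$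 with $\alpha,\beta\in v\Lambda$, and those with $d(\alpha)=d(\beta)$ add up to $E(u^*bu)$. Therefore
\[
u^*bu=\kappa s_v+\sum_{i=1}^lc_is_{\alpha_i}s_{\beta_i}^*,\qquad\alpha_i,\beta_i\in v\Lambda,\quad d(\alpha_i)\ne d(\beta_i).
\]

\emph{Removing the other terms.} Let $x\in v\Lambda^\infty$ be aperiodic and $\lambda=x(0,N)$. We show that $s_\lambda^*s_{\alpha_i}s_{\beta_i}^*s_\lambda=0$ for all $i$ if $N$ is large. Fix $i$, write $\alpha=\alpha_i$, $\beta=\beta_i$, and let $N\ge d(\alpha)\vee d(\beta)$. Then $s_\beta^*s_\lambda=s_\beta^*s_{x(0,d(\beta))}s_{x(d(\beta),N)}$ vanishes unless $\beta=x(0,d(\beta))$, in which case it equals $s_{x(d(\beta),N)}$; the same holds with $\alpha$ in place of $\beta$. So the product is $0$ or equals $s_{\lambda'}^*s_{\lambda''}$ with $\lambda'=x(d(\alpha),N)$, $\lambda''=x(d(\beta),N)$. Since $\sigma^{d(\alpha)}x\ne\sigma^{d(\beta)}x$, there is $p$ such that $\xi'=x(d(\alpha),d(\alpha)+p)$ and $\xi''=x(d(\beta),d(\beta)+p)$ are distinct. Once $N\ge d(\alpha)+p$ and $N\ge d(\beta)+p$, the paths $\lambda',\lambda''$ have initial segments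 $\xi',\xi''$, and $s_{\xi'}^*s_{\xi''}=0$ gives $s_{\lambda'}^*s_{\lambda''}=0$.

\emph{Conclusion.} With $z=us_\lambda$ and $w=s(\lambda)$ we have $z^*z=s_w$ and $z^*bz=\kappa s_w$, so $\|z^*hz-\kappa s_w\|<\frac13<\kappa$. Thus $z^*hz$ is invertible in $s_wAs_w$, and $y=z(z^*hz)^{-1/2}$ satisfies $y^*hy=s_w$.

(i) Put $t=h^{1/2}y$. Then $t^*t=s_w$, and $tt^*=h^{1/2}yy^*h^{1/2}\in\overline{hAh}$.

(ii) Since $q\sum_{i\le m}1\otimes e_{ii}\to q$, there is $i$ with $x_0=q(1\otimes e_{i1})\ne0$, and $x_0^*x_0=h\otimes e_{11}$ with $0\ne h\in A$ positive. With $y,w$ as above, $t=x_0(y\otimes e_{11})$ satisfies $t^*t=s_w\otimes e_{11}$ and $qt=t$, so $tt^*\le q$.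
\end{proof}

\section{The dichotomy for simple algebras}\label{sec:dichotomy}

Either $2v\preceq v$ for every vertex $v$, or this fails at some vertex. We treat the two cases in turn.

\begin{proposition}\label{prop:caseI}
If $2v\preceq v$ for every $v\in V$, then $A$ is purely infinite and every nonzero projection in $A\otimes\mathcal{K}$ is infinite.
\end{proposition}

\begin{proof}
By Theorem~\ref{thm:vertex} and Lemma~\ref{lem:proj}(i) every $s_v$ is infinite. The second claim follows from Lemmas \ref{lem:under}(ii) and \ref{lem:proj}(ii). A nonzero hereditary subalgebra of $A$ contains $\overline{hAh}$ for some positive $h\ne0$, so by Lemma~\ref{lem:under}(i) it contains an infinite projection. A simple $C^*$-algebra with this property is called purely infinite in the sense of Cuntz, and it remains to deduce $A\cong A\otimes\mathcal{O}_\infty$. We use three theorems.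
\begin{enumerate}
\item[(KP)] A unital, simple, separable, nuclear $C^*$-algebra $B$ that is purely infinite in the sense of Cuntz satisfies $B\cong B\otimes\mathcal{O}_\infty$ \cite[Theorem~3.15]{KirchbergPhillips}.
\item[(Z)] A $\sigma$-unital simple $C^*$-algebra $B$ that is purely infinite in the sense of Cuntz is unital or stable, where stable means $B\cong B\otimes\mathcal{K}$ \cite{Zhang}.
\item[(B)] Brown's theorem: if $p$ is a full projection in a separable $C^*$-algebra $B$, then $B\otimes\mathcal{K}\cong pBp\otimes\mathcal{K}$.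
\end{enumerate}
If $A$ is unital, (KP) applies. Otherwise $A$ is stable by (Z), separable algebras being $\sigma$-unital. Let $p=s_v$, which is full because $A$ is simple. The corner $pAp$ is unital, simple, separable and nuclear, and its hereditary subalgebras are hereditary in $A$, so (KP) applies to it. Hence
\[
A\cong A\otimes\mathcal{K}\cong pAp\otimes\mathcal{K}\cong pAp\otimes\mathcal{O}_\infty\otimes\mathcal{K}\cong A\otimes\mathcal{O}_\infty.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:caseII}
If $2v_0\not\preceq v_0$ for some $v_0\in V$, then there is a graph trace $\tau$ on $V$ with $\tau(v_0)=1$, and $A$ is stably finite.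
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:Va} there is a graph trace $\tau$ on $V_{v_0}$ with $\tau(v_0)=1$, and $V_{v_0}$ is nonempty, hereditary and saturated; so $V_{v_0}=V$ by Lemma~\ref{lem:cofinal}. Let $U\ni v_0$ be finite. The trace $T_U$ of Lemma~\ref{lem:trace} has $T_U(P_U)\ge1$. The set $\{x:T_U(x^*x)=0\}$ is a closed left ideal of $P_UAP_U$, self-adjoint by the trace property, and proper; the corner $P_UAP_U$ of a simple algebra is simple, so this ideal is zero. By Lemma~\ref{lem:proj}(iii), $P_UAP_U$ is stably finite. If $V$ is finite, then $A=P_VAP_V$ and we are done.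

Let $V$ be infinite. The traces $T_U$ need not be uniformly bounded, so we argue by approximation instead. Let $x\in M_m(\tilde A)$ with $x^*x=1$. The image of $x$ in $M_m(\mathbb{C})$ is an isometry, hence unitary; multiplying $x$ by its inverse we may assume $x=1+a$ with $a\in M_m(A)$. Choose a finite $U\ni v_0$ such that $P=P_U\otimes1_m$ satisfies $\|a-PaP\|<1$, and put $x'=1+PaP=y+(1-P)$ with $y=P+PaP\in PM_m(A)P=M_m(P_UAP_U)$. Then $x^*x'=1+x^*(x'-x)$ is invertible. So $x'$ has a left inverse $\ell$, and $1=x'^*\ell^*\ell x'\le\|\ell\|^2x'^*x'$ shows that $x'^*x'=y^*y+(1-P)$ is invertible. Hence $y^*y$ is invertible in $M_m(P_UAP_U)$, and $y(y^*y)^{-1/2}$ is an isometry there, so a unitary. It follows that $y$ is invertible in the corner, $x'$ is invertible, and $x^*=(x^*x')x'^{-1}$ is invertible. An invertible isometry is unitary.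
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
One of Propositions \ref{prop:caseI} and \ref{prop:caseII} applies. If $A\cong A\otimes\mathcal{O}_\infty$, then $A$ contains an infinite projection, namely the one corresponding to $s_v\otimes1$: for a nonunitary isometry $t\in\mathcal{O}_\infty$, the element $s_v\otimes t$ is a nonunitary isometry in the corner. By Lemma~\ref{lem:proj}(ii), $A$ is then not stably finite.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The equivalence (1)$\Leftrightarrow$(2) is Theorem~\ref{thm:main}. Let $L=\sum_i\operatorname{im}(1-\Phi^{e_i})\subset\mathbb{Z}V$.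

(1)$\Rightarrow$(3). Since $A$ is not purely infinite, the hypothesis of Proposition~\ref{prop:caseI} fails, and Proposition~\ref{prop:caseII} provides $\tau$.

(3)$\Rightarrow$(4). By \eqref{eq:graphtrace} and $\tau\ge0$, we have $\tau(w)=0$ if and only if $\tau$ vanishes on $s(w\Lambda^n)$. So $\{w:\tau(w)=0\}$ is hereditary and saturated; it is not $V$, hence it is empty by Lemma~\ref{lem:cofinal}. The additive extension of $\tau$ to $\mathbb{Z}V$ is strictly positive on $\mathbb{N}V\setminus\{0\}$, and it vanishes on $L$ because $\tau\circ\Phi^{e_i}=\tau$.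

(4)$\Rightarrow$(1). Suppose $A$ is not stably finite. By Proposition~\ref{prop:caseII}, $2v\preceq v$ for a vertex $v$ (indeed for all): $2\Phi^Nv=\sum_gc_g$ and $\rho=\Phi^{N+M}v-\sum_g\Phi^{M+g}c_g\ge0$. Modulo $L$ we have $\Phi^{n+e_i}b=\Phi^{e_i}\Phi^nb\equiv\Phi^nb$, so $\Phi^nb\equiv b$ for all $n$ and $b$. Hence $\rho\equiv v-\sum_gc_g=v-2\Phi^Nv\equiv-v$, and $v+\rho$ is a nonzero element of $L\cap\mathbb{N}V$.

(1)$\Rightarrow$(5). By Lemma~\ref{lem:proj}(ii), $s_v$ is finite in $A$. Finiteness of a projection depends only on its corner, which is $s_vAs_v$ also in $A\otimes\mathcal{K}$.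

(5)$\Rightarrow$(2). If $A$ is purely infinite, it is not stably finite, so the hypothesis of Proposition~\ref{prop:caseII} fails, and Proposition~\ref{prop:caseI} shows that (5) fails.
\end{proof}

\section{Crossed products of AF algebras}\label{sec:crossed}

We prove Theorem~\ref{thm:crossed} and first recall the facts that are needed.

An AF algebra $B$ is the closure of an increasing union of finite-dimensional subalgebras $B_i$. The ordered group $K_0(B_i)$ is $\mathbb{Z}^{r_i}$ with positive cone $\mathbb{N}^{r_i}$, a projection being recorded by its ranks in the $r_i$ blocks, and $D=K_0(B)$ is the direct limit. So $D$ is a dimension group, and $D^+$ consists of the classes $[q]$ of projections $q$ in matrix algebras over $B$. Moreover $[q\oplus q']=[q]+[q']$, and $[q]=[q']$ if and only if $q\sim q'$, and $[q]\le[q']$ if and only if $q\lesssim q'$. The action $\alpha$, extended entrywise to matrices, induces the action $\theta_g[q]=[\alpha_g(q)]$ on $D$. We also use that projections at distance less than $1$ in a unital $C^*$-algebra are unitarily equivalent, and that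 every projection in the closure of an increasing union of $C^*$-subalgebras is at distance less than $1$ from a projection in the union.

The reduced crossed product $B\rtimes_rG$ contains $B$ and is the closed span of the elements $bu_g$, where the $u_g$ are unitaries in its multiplier algebra with $u_gu_h=u_{gh}$ and $u_gbu_g^*=\alpha_g(b)$. There is a conditional expectation $E\colon B\rtimes_rG\to B$ with $E(bu_g)=b$ if $g=1$ and $0$ otherwise.

\begin{lemma}\label{lem:AFtrace}
Let $a\in D^+$ and let $f\colon D_a\to\mathbb{R}$ be a homomorphism with $f(D_a^+)\subset[0,\infty)$. For each projection $q\in M_m(B)$ with $[q]\in D_a^+$ there is a unique trace $t_q$ on $qM_m(B)q$ such that $t_q(e)=f([e])$ for all projections $e\le q$.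
\end{lemma}

\begin{proof}
If $e\le q$, then $[e]\le[q]$, so $[e]\in D_a^+$. The projection $q$ is conjugate, by a unitary of the unitization of $M_m(B)$, to a projection $q'$ in some $M_m(B_i)$, and $q'M_m(B)q'$ is the closure of the union of the $q'M_m(B_{i'})q'$, $i'\ge i$. So $qM_m(B)q$ is the closure of an increasing union of finite-dimensional algebras $C_i$ with unit $q$. On $C_i$ there is a trace $t_i$ whose value at a minimal projection $e$ is $f([e])$, since minimal projections in the same block are equivalent; by additivity $t_i(e)=f([e])$ for every projection $e\in C_i$. As $C_i$ is spanned by its projections, the $t_i$ are compatible, and $\|t_i\|=f([q])$. They extend to a trace $t_q$, which is unique because the projections in $\bigcup_iC_i$ have dense span. Any projection $e\le q$ is equivalent in $qM_m(B)q$ to a projection $e'$ in some $C_i$, so $t_q(e)=t_q(e')=f([e'])=f([e])$.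
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:crossed}]
The two alternatives exclude each other by Lemma~\ref{lem:proj}(i). Let $a=[p]$.

\emph{Case $2a\preceq a$.} There are projections $q_g$ $(g\in F)$ over $B$ with $[p\oplus p]=\sum_g[q_g]$ and $\sum_g[\alpha_g(q_g)]\le[p]$. For a projection $q\in M_m(B)$ the element $x=(u_g\otimes1_m)q=\alpha_g(q)(u_g\otimes1_m)$ lies in $M_m(B\rtimes_rG)$, with $x^*x=q$ and $xx^*=\alpha_g(q)$. Hence $p\oplus p\sim\bigoplus_gq_g\sim\bigoplus_g\alpha_g(q_g)\lesssim p$ over $B\rtimes_rG$, and $p$ is properly infinite.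

\emph{Case $2a\not\preceq a$.} Take $f$ from Proposition~\ref{prop:state} and the traces $t_q$ from Lemma~\ref{lem:AFtrace}. Since $E(pxp)=pE(x)p$, the formula $T=t_p\circ E$ defines a positive functional on $p(B\rtimes_rG)p$ with $T(p)=f(a)=1$. We show that it is tracial. As $pbu_gp=pb\alpha_g(p)u_g$, the corner is the closed span of the elements $bu_g$ with $b\in pB\alpha_g(p)$. Let $x=bu_g$ and $y=b'u_h$ be two such elements. If $gh\ne1$, then $hg\ne1$, and $E(xy)=E(b\alpha_g(b')u_{gh})=0$ and $E(yx)=E(b'\alpha_h(b)u_{hg})=0$. Let $h=g^{-1}$. Then $y=u_g^*c$ with $c=\alpha_g(b')\in\alpha_g(p)Bp$, so $xy=bc$ and $yx=\alpha_g^{-1}(cb)$. The products $bc$ and $cb$ lie in the different corners $pBp$ and $\alpha_g(p)B\alpha_g(p)$, and two facts connect these corners.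

First, $t_p\circ\alpha_g^{-1}$ is a trace on $\alpha_g(p)B\alpha_g(p)$ with value $f(\theta_g^{-1}[e])=f([e])$ at a projection $e\le\alpha_g(p)$, so it equals $t_{\alpha_g(p)}$ by uniqueness. This is where the invariance of $f$ is used, and it gives $T(yx)=t_{\alpha_g(p)}(cb)$. Second, let $q=p\oplus\alpha_g(p)\in M_2(B)$, so $[q]=a+\theta_ga\in D_a^+$. By uniqueness again, $t_q(\,\cdot\otimes e_{11})=t_p$ on $pBp$ and $t_q(\,\cdot\otimes e_{22})=t_{\alpha_g(p)}$ on $\alpha_g(p)B\alpha_g(p)$. The elements $b\otimes e_{12}$ and $c\otimes e_{21}$ lie in $qM_2(B)q$, and their products in the two orders are $bc\otimes e_{11}$ and $cb\otimes e_{22}$. Hence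
\[
T(xy)=t_p(bc)=t_q(bc\otimes e_{11})=t_q(cb\otimes e_{22})=t_{\alpha_g(p)}(cb)=T(yx).
\]
By linearity and continuity, $T$ is a tracial state.
\end{proof}

\begin{thebibliography}{9}

\bibitem{KirchbergPhillips}
Kirchberg and Phillips, J. reine angew. Math. \textbf{525} (2000).

\bibitem{KumjianPask}
Kumjian and Pask, \emph{Higher rank graph $C^*$-algebras}, New York J. Math. \textbf{6} (2000).

\bibitem{Talk}
\emph{The semigroup of a higher rank graph},
\texttt{https://accessgrid.org/\allowbreak meetings/\allowbreak semigroups/\allowbreak talks/\allowbreak isoa2017-Adam\_Sierakowski.pdf}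

\bibitem{Zhang}
Zhang, Pacific J. Math. \textbf{155} (1992).

\end{thebibliography}
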